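\title{The connectivity of Vietoris--Rips complexes of spheres is not monotone}

\begin{abstract}
We study the homotopy connectivity of the Vietoris--Rips complex $\mathrm{VR}(S^n;r)$ of the round sphere as a function of the scale $r$. It has been conjectured to be nondecreasing, as it is for the circle. We show that this fails for $n=3$ and for all $n\ge 6$. Just above the diameter of the regular inscribed simplex, the reduced homology of the complex is that of $SO(n+1)/A_{n+2}$ shifted by $n+1$, and in these dimensions the connectivity is $n+3$. At a larger scale, a rigid configuration of $n+4$ points built from a regular pentagon forces the connectivity to be at most $n+2$.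
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^n\subset\mathbb R^{n+1}$ be the unit sphere with its geodesic metric $d$, so that its diameter is $\pi$. For a metric space $Y$ and a scale $r>0$, the \emph{Vietoris--Rips complex} $\mathrm{VR}(Y;r)$ is the simplicial complex with vertex set $Y$ whose simplices are the finite nonempty subsets of diameter $<r$; we regard it as a space through its geometric realization. The \emph{connectivity} $\operatorname{conn}Z$ of a space $Z$ is the largest $k$ such that $\pi_i(Z)=0$ for all $i\le k$, and $+\infty$ if all homotopy groups vanish. For example, $\operatorname{conn}S^k=k-1$.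

The complex $\mathrm{VR}(S^n;r)$ remembers only which points of the sphere are closer than $r$. As $r$ grows, simplices are added and none is removed, and for $r>\pi$ the complex is a full simplex, hence contractible. For the circle the whole evolution is given by a theorem of Adamaszek and Adams \cite{AA}:
\begin{equation}\label{eq:circle}
\mathrm{VR}(S^1;r)\simeq S^{2l+1}\qquad\text{for }\ \frac{2\pi l}{2l+1}<r\le\frac{2\pi(l+1)}{2l+3}.
\end{equation}
So the connectivity takes the values $0,2,4,\dots$ in this order. At $r=\pi$ it is $+\infty$: a map from a sphere has its image in a finite subcomplex, which lies in $\mathrm{VR}(S^1;r)$ for all $r<\pi$ close to $\pi$, and these complexes are as highly connected as we like. For higher spheres the beginning looks similar. Let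
\[
r_n=\arccos\frac{-1}{n+1}
\]
be the diameter of the vertex set of a regular $(n+1)$-simplex inscribed in $S^n$; thus $r_1=2\pi/3$. For $\pi/2<r\le r_n$ the complex $\mathrm{VR}(S^n;r)$ is homotopy equivalent to $S^n$ (Remark~\ref{rem:below}), and as soon as $r>r_n$ a regular simplex fills this sphere. One is led to guess that larger scales can only fill holes of low dimension and push the topology upward. This is the conjecture stated in \cite{Adams}:
\begin{quote}
for every $n\ge1$ and all $0<r\le r'$, $\ \operatorname{conn}\mathrm{VR}(S^n;r)\le\operatorname{conn}\mathrm{VR}(S^n;r')$.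
\end{quote}
There is, however, no formal reason for monotonicity. A new cell of dimension $k$ either kills a homology class in degree $k-1$ or creates one in degree $k$, and if the complex is already highly connected it has nothing to kill. We show that this happens.

For $n\ge2$ and $l\ge1$ put
\[
\kappa_l=\cos\frac{\pi}{2l+1},\qquad c_{n,l}=\frac1{n-1+1/\kappa_l},\qquad r_{n,l}=\arccos(-c_{n,l}).
\]
Since $\kappa_1=\frac12$ and $\kappa_l$ increases with $l$, we have $r_n=r_{n,1}<r_{n,2}<\dots<\pi$. Since $1/\kappa_2=\sqrt5-1$, we have $r_{n,2}=\arccos\frac{-1}{n-2+\sqrt5}$.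

\begin{theorem}\label{thm:main}
Let $n=3$ or $n\ge6$. There are scales $r_0<r'$ with
\[
\operatorname{conn}\mathrm{VR}(S^n;r_0)=n+3>\operatorname{conn}\mathrm{VR}(S^n;r').
\]
Here $r_0$ may be any scale larger than $r_n$ and sufficiently close to it, and $r'$ may be taken in $[r_{n,2},r_{n,2}+\varepsilon)$ for any prescribed $\varepsilon>0$.
\end{theorem}

For instance, $\mathrm{VR}(S^3;r)$ has connectivity $6$ for all $r$ slightly larger than $\arccos(-\frac14)$, and connectivity at most $5$ at scales $r\ge\arccos\frac{-1}{1+\sqrt5}$ arbitrarily close to $\arccos\frac{-1}{1+\sqrt5}$.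

Theorem~\ref{thm:main} combines two independent results. The first computes the homology just above $r_n$. Let $M_n=SO(n+1)/A_{n+2}$, where the alternating group $A_{n+2}$ is the group of rotations that preserve a regular inscribed $(n+1)$-simplex; $M_n$ is the space of all such simplices.

\begin{theorem}\label{thm:first}
Let $n\ge2$. For all $r>r_n$ sufficiently close to $r_n$, the complex $\mathrm{VR}(S^n;r)$ is simply connected and
\[
\tilde H_j(\mathrm{VR}(S^n;r);\mathbb Z)\cong\tilde H_{j-n-1}(M_n;\mathbb Z)\qquad\text{for all }j.
\]
Consequently its connectivity is $3$ if $n=2$, it is $n+2$ if $n=4,5$, and it is $n+3$ if $n=3$ or $n\ge6$.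
\end{theorem}

The second result is the alternative ``kill or create'' for a simplex that appears at the scale $r_{n,l}$.

\begin{theorem}\label{thm:critical}
Let $n\ge2$, $l\ge1$ and $m=n+2l$. If $\tilde H_{m-2}(\mathrm{VR}(S^n;r_{n,l});\mathbb Z/2)=0$, then $H_{m-1}(\mathrm{VR}(S^n;r');\mathbb Z/2)\ne0$ for all $r'>r_{n,l}$ sufficiently close to $r_{n,l}$. Hence for every $\varepsilon>0$ some $r\in[r_{n,l},r_{n,l}+\varepsilon)$ has $\operatorname{conn}\mathrm{VR}(S^n;r)\le n+2l-2$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]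
By Theorem~\ref{thm:first}, every $r_0\in(r_n,r_{n,2})$ close to $r_n$ has $\operatorname{conn}\mathrm{VR}(S^n;r_0)=n+3$. By Theorem~\ref{thm:critical} with $l=2$, some $r'\in[r_{n,2},r_{n,2}+\varepsilon)$ has $\operatorname{conn}\mathrm{VR}(S^n;r')\le n+2$.
\end{proof}

For $n=2,4,5$ the connectivity in Theorem~\ref{thm:first} is at most $n+2$, so the same comparison yields no contradiction. We do not decide these three cases.

Section~\ref{sec:tools} collects the tools on simplicial complexes. Section~\ref{sec:model} works out the mechanism of Theorem~\ref{thm:critical} for a triangle in the circle; the theorem itself is proved in Sections~\ref{sec:config} and~\ref{sec:critical}. The homology isomorphism of Theorem~\ref{thm:first} is proved in Section~\ref{sec:first}, and the connectivity is read off from the low-degree homology of $M_n$ in Section~\ref{sec:Mn}.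

\section{Tools}\label{sec:tools}

We write $|\cdot|$ and $\langle\cdot,\cdot\rangle$ for the Euclidean norm and product and $\|\cdot\|$ for the operator norm. Subsets $Y\subset S^n$ carry the restricted geodesic metric. For $0<r\le\pi$, a finite nonempty set $\sigma\subset Y$ is a simplex of $\mathrm{VR}(Y;r)$ if and only if $\langle a,b\rangle>\cos r$ for all $a,b\in\sigma$. In particular a set is a simplex as soon as all its pairs are. For unit vectors,
\begin{equation}\label{eq:lip}
|\langle a,b\rangle-\langle a',b'\rangle|\le|a-a'|+|b-b'|.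
\end{equation}

Geometric realizations are CW complexes, so every compact subset lies in a finite subcomplex. Hence, if the inclusion of every finite subcomplex of a nonempty complex $K$ is null-homotopic in $K$, then all homotopy groups of $K$ vanish and $K$ is contractible by Whitehead's theorem.

The Hurewicz theorem is used in two forms. If $\operatorname{conn}Z\ge k$, then $\tilde H_i(Z;\mathbb Z)=0$ for $i\le k$, and so $\tilde H_i(Z;\mathbb Z/2)=0$ for $i\le k$ by the universal coefficient theorem. If $Z$ is simply connected and its first nonzero reduced integral homology group is in degree $k+1$, then $\operatorname{conn}Z=k$.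

\subsection{Sliding vertices}
The vertex set of a Vietoris--Rips complex is discrete, so a continuous motion of vertices in $S^n$ is not a homotopy. It can be turned into one because the defining inequality is strict. Recall that simplicial maps $f,f':L\to K$ are \emph{contiguous} if $f(\sigma)\cup f'(\sigma)$ is a simplex of $K$ for every simplex $\sigma$ of $L$; contiguous maps are homotopic along straight lines in these simplices.

\begin{lemma}[Sliding]\label{lem:slide}
Let $0<r\le\pi$ and $Y\subset S^n$. Let $L$ be a finite simplicial complex and let $f_t$, $t\in[0,t_1]$, be maps from the vertex set of $L$ to $Y$, continuous in $t$, such that $\langle f_t(a),f_t(b)\rangle>\cos r$ for every edge $\{a,b\}$ of $L$ and every $t$. Then $f_0$ and $f_{t_1}$ are homotopic simplicial maps $L\to\mathrm{VR}(Y;r)$.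
\end{lemma}

\begin{proof}
Consider the finitely many pairs $(a,b)$ with $a=b$ or $\{a,b\}$ an edge. For each of them the function $(t,t')\mapsto\langle f_t(a),f_{t'}(b)\rangle-\cos r$ is continuous on $[0,t_1]^2$ and positive on the diagonal, hence positive whenever $|t-t'|$ is small. For such $t,t'$ the set $f_t(\sigma)\cup f_{t'}(\sigma)$ is a simplex for every simplex $\sigma$ of $L$. So consecutive maps of a fine partition of $[0,t_1]$ are contiguous.
\end{proof}

\subsection{The nerve lemma for arbitrary families}
The \emph{nerve} of a family of sets $(\Delta_i)_{i\in I}$ is the complex whose simplices are the finite nonempty $F\subset I$ with $\bigcap_{i\in F}\Delta_i\ne\emptyset$. We need the nerve lemma for an uncountable family of subcomplexes, so we include a proof. A poset is regarded as a space through the complex of its finite chains; the poset of simplices of a complex is then its barycentric subdivision. Order-preserving maps $f\le f'$ are homotopic. Quillen's fiber lemma says that an order-preserving map $f:A\to B$ is a homotopy equivalence if $f^{-1}(B_{\ge b})$ is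 contractible for every $b\in B$.

\begin{lemma}[Nerve lemma]\label{lem:nerve}
Let $\Delta$ be a simplicial complex and $(\Delta_i)_{i\in I}$ a family of subcomplexes with union $\Delta$, all of whose nonempty finite intersections are contractible. Then $\Delta$ is homotopy equivalent to the nerve $\mathcal K$ of the family.
\end{lemma}

\begin{proof}
Let $Q$ be the poset of pairs $(\sigma,F)$, where $F\subset I$ is finite and nonempty and $\sigma$ is a simplex of $\bigcap_{i\in F}\Delta_i$, ordered by inclusion in both entries. If $(\sigma,F)\in Q$, then so is every pair of nonempty subsets of $\sigma$ and $F$. We apply the fiber lemma to the two projections.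

Fix a simplex $\sigma$ of $\Delta$. On the fiber $\{(\sigma',F)\in Q:\sigma'\supseteq\sigma\}$ the map $(\sigma',F)\mapsto(\sigma,F)$ is order-preserving and $\le\mathrm{id}$. It is a retraction onto a copy of the poset of finite nonempty subsets of $I_\sigma=\{i:\sigma\in\Delta_i\}\neq\emptyset$, so the fiber is homotopy equivalent to that poset. The latter is contractible because $F\le F\cup\{i_0\}\ge\{i_0\}$ for a fixed $i_0\in I_\sigma$. Thus $Q\simeq\Delta$.

Fix a simplex $F$ of $\mathcal K$. On the fiber $\{(\sigma,F')\in Q:F'\supseteq F\}$ the map $(\sigma,F')\mapsto(\sigma,F)$ is order-preserving, $\le\mathrm{id}$, and a retraction onto a copy of the poset of simplices of $\bigcap_{i\in F}\Delta_i$, which is contractible by hypothesis. Thus $Q\simeq\mathcal K$.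
\end{proof}

\section{The equilateral triangle in the circle}\label{sec:model}

Let $S^1=\mathbb R/2\pi\mathbb Z$, $r_*=2\pi/3$, $r_*<r'<\pi$, and
\[
V_*=\mathrm{VR}(S^1;r_*)\subset V_+=\mathrm{VR}(S^1;r').
\]
The triangle $X=\{x_0,x_1,x_2\}$, $x_j=2\pi j/3$, is a simplex of $V_+$, and not even its edges lie in $V_*$. We show by hand that $X$ gives a nonzero class in $H_2(V_+,V_*;\mathbb Z/2)$. This takes a relative cycle that contains $X$ and a relative cocycle that detects it.

\emph{The cocycle.} Three points cut the circle into three gaps, and they lie in an open half-circle if and only if one gap exceeds $\pi$. Call a triple \emph{spread} if it lies in no open half-circle. The gaps of a spread triple are the distances between its points, and they add up to $2\pi$; so no triangle of $V_*$ is spread. Let $\chi$ be the mod $2$ cochain on $V_+$ that is $1$ on spread triangles and $0$ on the others. We claim that $\chi(\partial\tau)=0$ for every $3$-simplex $\tau$. Let $\tau=\{a,b,c,z\}$ with $\{a,b,c\}$ spread and $z$ in the gap between $a$ and $b$. Choose the coordinate so that $c=0<a<z<b<2\pi$;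 the gaps $a$, $b-a$, $2\pi-b$ are less than $r'$. Since $d(z,c)<r'$, we have $z<r'$ or $z>2\pi-r'$, and after a reflection, which exchanges the names $a$ and $b$, we may assume $z<r'$. Then $\{c,z,b\}$ has gaps $z$, $b-z$, $2\pi-b$, all less than $\pi$, so it is spread. The triples $\{c,a,z\}$ and $\{a,z,b\}$ lie in the arcs $[0,z]$ and $[a,b]$ of length less than $\pi$, so they are not. Exactly two faces are spread: $z$ can only take the place of one vertex of the triangle.

\emph{The cycle.} Fix $0<\zeta<2\pi/3$ and let $p_j=x_j+\zeta$. The edge $x_jx_{j+1}$ is too long for $V_*$, but the path $w_j=x_jp_j+p_jx_{j+1}$ lies in $V_*$, and the triangle $D_j=\{x_j,p_j,x_{j+1}\}$ of $V_+$ has boundary $x_jx_{j+1}+w_j$. Hence the chain $Y=X+D_0+D_1+D_2$ has as boundary the hexagon $z=w_0+w_1+w_2$, which lies in $V_*$. No $D_j$ is spread, so $\chi(Y)=\chi(X)=1$.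

Thus $[Y]\ne0$ in $H_2(V_+,V_*;\mathbb Z/2)$, and the exact sequence
\[
H_2(V_+;\mathbb Z/2)\to H_2(V_+,V_*;\mathbb Z/2)\to H_1(V_*;\mathbb Z/2)
\]
leaves two possibilities: either $[z]\ne0$, and $X$ kills this class, or $H_2(V_+;\mathbb Z/2)\ne0$. On the circle the first one occurs. Indeed, no simplex of $V_*$ has the origin of $\mathbb R^2$ in its convex hull (by Carath\'eodory's theorem it would contain an antipodal pair or a spread triple), so radial projection defines a map $V_*\to S^1$, and it sends the hexagon homeomorphically onto the circle. On a higher sphere at the scale $r_{n,2}$ the corresponding alternative reads: a class in degree $n+2$ is killed, or a class in degree $n+3$ is created. Either way an $(n+3)$-connected complex has not remained so.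

The example also suggests Theorem~\ref{thm:first}. For $r'\le4\pi/5$, \eqref{eq:circle} gives $V_*\simeq S^1$ and $V_+\simeq S^3$, so $H_k(V_+,V_*;\mathbb Z)$ is $\mathbb Z$ for $k=2,3$ and $0$ otherwise. This is the homology of the circle of all equilateral triangles, shifted by the dimension of a triangle.

\section{A rigid configuration of diameter $r_{n,l}$}\label{sec:config}

To repeat the argument on $S^n$ we need a finite set $X$ with three properties, which on the circle came from counting gaps. No point can be added to $X$ without increasing the diameter (Lemma~\ref{lem:max}). No nearby configuration has smaller or equal diameter unless it is congruent to $X$ (Lemma~\ref{lem:rigid}). Every proper subset of $X$ can be moved so that its diameter decreases (Lemma~\ref{lem:shrink}). The first two properties give the cocycle and the third gives the cycle.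

Fix $n\ge2$ and $l\ge1$, and write
\[
q=n-1,\quad N=2l+1,\quad m=q+N=n+2l,\quad\kappa=\kappa_l,\quad c=c_{n,l}=\frac{\kappa}{1+q\kappa},\quad r_*=r_{n,l}.
\]

\subsection{Construction}
Split $\mathbb R^{n+1}=\mathbb R^2\oplus\mathbb R^q$. The set $X$ consists of a regular $N$-gon parallel to $\mathbb R^2$ and of $q$ further points in $\mathbb R^q$, placed so that the longest diagonals of the polygon and all pairs involving a further point have the same length.

The $q\times q$ matrix with $1$ on the diagonal and $-c$ elsewhere has the eigenvalue $1-(q-1)c=\frac{1+\kappa}{1+q\kappa}>0$ on $(1,\dots,1)$ and the eigenvalue $1+c$ on its orthogonal complement. So it is the Gram matrix of a basis $u_1,\dots,u_q$ of $\mathbb R^q$: the $u_k$ are unit vectors with $\langle u_k,u_{k'}\rangle=-c$ for $k\ne k'$. Let $s=\sum_ku_k$ and $\hat s=s/|s|$. Then $\langle u_k,s\rangle=1-(q-1)c$, so $|s|^2=q(1-(q-1)c)$ and $\langle u_k,\hat s\rangle=|s|/q$. Define $h,\rho\in(0,1)$ by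
\[
h^2=\frac{\kappa-c}{1+\kappa},\qquad\rho^2=1-h^2 .
\]
We need two identities:
\begin{equation}\label{eq:two}
\kappa\rho^2=c+h^2,\qquad h\langle u_k,\hat s\rangle=c .
\end{equation}
The first is the definition of $h$ rearranged. The second is where the value of $c$ enters: from $\kappa-c=\frac{q\kappa^2}{1+q\kappa}$ we get
\[
h^2\,\frac{|s|^2}{q^2}=\frac{q\kappa^2}{(1+q\kappa)(1+\kappa)}\cdot\frac{1+\kappa}{q(1+q\kappa)}=c^2 .
\]
For $j\in\mathbb Z/N$ let $e_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$ and $y_j=(\rho e_j,-h\hat s)$, and put
\[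
X=\{u_1,\dots,u_q,y_0,\dots,y_{N-1}\}\subset S^n .
\]
We have $\langle u_k,y_j\rangle=-c$ by \eqref{eq:two}, and $\langle y_j,y_{j+i}\rangle=\rho^2\cos\frac{2\pi i}N+h^2$. Since $\cos\frac{2\pi l}N=\cos(\pi-\frac\pi N)=-\kappa$, this equals $-c$ for $i=\pm l$, again by \eqref{eq:two}, and it is larger than $-c$ for all other $i$. So $X$ has $m$ points and diameter $r_*$, and it spans $\mathbb R^{n+1}$. A pair of points of $X$ with product $-c$ is called \emph{active}, and $E$ is the set of active pairs. It consists of all pairs $u_ku_{k'}$, all pairs $u_ky_j$, and the $N$ pairs $y_jy_{j+l}$. Every point of $X$ lies in an active pair.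

\begin{example}\label{ex:config}
For $l=1$ all pairs are active and $c=\frac1{n+1}$, so $X$ is a regular simplex. For $n=l=2$ we have $c=h=1/\sqrt5$, and $X$ consists of the north pole and a regular pentagon at height $-1/\sqrt5$; see Figure~\ref{fig:X}. Setting $q=0$ in the formulas gives $c=\kappa$ and $h=0$: the regular $N$-gon in $S^1$, whose diameter $\frac{2\pi l}{2l+1}$ is one of the scales in \eqref{eq:circle}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\foreach \j in {0,...,4} {
  \draw[dashed,gray] ({90+72*\j}:1) -- ({162+72*\j}:1);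
  \draw[thick] ({90+72*\j}:1) -- ({234+72*\j}:1);
  \draw[thick] (0,0) -- ({90+72*\j}:1);
  \fill ({90+72*\j}:1) circle (0.04);
  \node at ({90+72*\j}:1.2) {$y_{\j}$};
}
\fill (0,0) circle (0.04);
\node at (0,-0.17) {$u_1$};
\end{tikzpicture}
\caption{The six-point configuration in $S^2$ for $l=2$, seen from above: the north pole $u_1$ and a regular pentagon $y_0,\dots,y_4$ at height $-1/\sqrt5$. The ten solid segments join the pairs that realize the diameter, with inner product $-1/\sqrt5$. The dashed pairs are closer.}\label{fig:X}
\end{figure}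

\subsection{No point can be added}

\begin{lemma}\label{lem:max}
If $z\in S^n$ and $\langle z,x\rangle\ge-c$ for all $x\in X$, then $z\in X$.
\end{lemma}

\begin{proof}
We show that $z\in\operatorname{conv}X$. This suffices: if $z=\sum_xb_xx$ is a convex combination, then $1=\sum_xb_x\langle z,x\rangle$ forces $\langle z,x\rangle=1$, that is $z=x$, whenever $b_x>0$.

Write $z=(v,a)$ and let $a_0=-h\hat s$. The coordinates of $a_0$ in the basis $u_1,\dots,u_q$ are negative, so $a_0$ is not in the affine span of the $u_k$, and $a_0,u_1,\dots,u_q$ is an affine basis of $\mathbb R^q$. Write $a=b_0a_0+\sum_{k\ge1}b_ku_k$ with $\sum_{k\ge0}b_k=1$. Since $u_k$ has product $-c$ with all the other points of this affine basis, $\langle z,u_k\rangle=b_k-c(1-b_k)$, and the hypothesis gives $b_k(1+c)\ge0$. So $b_k\ge0$ for $k\ge1$.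

By \eqref{eq:two}, the affine function $c-h\langle\,\cdot\,,\hat s\rangle$ vanishes at each $u_k$ and equals $c+h^2=\kappa\rho^2$ at $a_0$, so it equals $b_0\kappa\rho^2$ at $a$. The condition $\langle z,y_j\rangle=\rho\langle v,e_j\rangle-h\langle a,\hat s\rangle\ge-c$ therefore reads
\[
\langle v,e_j\rangle\ge-b_0\kappa\rho\qquad(j\in\mathbb Z/N).
\]
Summing over $j$ and using $\sum_je_j=0$ gives $b_0\ge0$. If $b_0=0$, the numbers $\langle v,e_j\rangle$ are nonnegative with sum $0$, so $v=0$. If $b_0>0$, we use that $N$ is odd: the consecutive vertices $e_{j+l}$ and $e_{j+l+1}=e_{j-l}$ both lie on the line $\langle\,\cdot\,,e_j\rangle=-\kappa$, so these $N$ lines carry the $N$ edges of the polygon $\operatorname{conv}\{e_j\}$, and the polygon is the intersection of the half-planes $\langle\,\cdot\,,e_j\rangle\ge-\kappa$. In both cases $v=b_0\rho v'$ with $v'\in\operatorname{conv}\{e_j\}$. Then $z=b_0(\rho v',a_0)+\sum_{k\ge1}b_ku_k$ with $(\rho v',a_0)\in\operatorname{conv}\{y_j\}$.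
\end{proof}

\subsection{The rigidity map and the stress}
The other two properties concern first-order motions of $X$. For a family $\xi=(\xi_x)_{x\in X}$ of vectors in $\mathbb R^{n+1}$ let
\[
R(\xi)_{xx'}=\langle\xi_x,x'\rangle+\langle x,\xi_{x'}\rangle\qquad(xx'\in E)
\]
be the first-order change of the active products. Let $\mathcal T$ be the space of tangent families, $\xi_x\perp x$ for all $x$; it has dimension $mn$. It contains the space $\mathcal B$ of families $(Bx)_{x\in X}$ with $B$ skew-symmetric, the infinitesimal rotations, and $R(\mathcal B)=0$.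

\begin{lemma}\label{lem:linear}
\begin{enumerate}
\item[(a)] The kernel of $R:\mathcal T\to\mathbb R^E$ is $\mathcal B$.
\item[(b)] The orthogonal complement of $R(\mathcal T)$ in $\mathbb R^E$ is spanned by a vector $\omega$ all of whose coordinates are positive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\xi\in\mathcal T$ with $R(\xi)=0$. Let $U=0\oplus\mathbb R^q$ and let $L:U\to\mathbb R^{n+1}$ be linear with $Lu_k=\xi_{u_k}$. Then $\langle Lu_k,u_{k'}\rangle+\langle u_k,Lu_{k'}\rangle=0$ for all $k,k'$: for $k\ne k'$ because the pair is active, and for $k=k'$ by tangency. Extend $L$ to a map $B$ on $\mathbb R^{n+1}$ by letting $Bv$, for $v\in U^\perp$, be the element of $U$ with $\langle Bv,u\rangle=-\langle v,Lu\rangle$ for all $u\in U$. Then $\langle Bz,z'\rangle+\langle z,Bz'\rangle=0$ whenever each of $z,z'$ lies in $U$ or in $U^\perp$, so $B$ is skew. Subtracting $(Bx)_x$, we may assume $\xi_{u_k}=0$ for all $k$. The pairs $u_ky_j$ now give $\xi_{y_j}\perp U$, and tangency gives $\xi_{y_j}=(\tau_jJe_j,0)$ with $\tau_j\in\mathbb R$, where $J$ is the rotation of $\mathbb R^2$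 by $\pi/2$. Since $\langle Je_j,e_{j+l}\rangle=\sin\frac{2\pi l}N=-\langle e_j,Je_{j+l}\rangle$, the pair $y_jy_{j+l}$ gives $\rho(\tau_j-\tau_{j+l})\sin\frac{2\pi l}N=0$, so $\tau_j=\tau_{j+l}$. As $l$ generates $\mathbb Z/(2l+1)$, all $\tau_j$ equal one number $\tau$, and $\xi_x=\frac\tau\rho(J\oplus0)x$ for all $x\in X$.

(b) Since $X$ spans $\mathbb R^{n+1}$, we have $\dim\mathcal B=\frac{n(n+1)}2$. With $n=q+1$ and $m=q+N$, part (a) gives
\[
\dim R(\mathcal T)=(q+N)(q+1)-\frac{(q+1)(q+2)}2=N(q+1)+\frac{q(q-1)}2-1=|E|-1 .
\]
So the complement is a line, and it remains to find a positive vector on it. Give weight $1$ to the pairs $y_jy_{j+l}$, weight $\beta=2h(1+\kappa)/|s|$ to the pairs $u_ky_j$, and weight $\alpha=N\beta h/|s|$ to the pairs $u_ku_{k'}$; call this vector $\omega$. For each $x$ we compute the weighted sum $\sum_{x':\,xx'\in E}\omega_{xx'}x'$. At $y_j$, using $e_{j+l}+e_{j-l}=-2\kappa e_j$, it is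
\[
y_{j+l}+y_{j-l}+\beta s=\bigl(-2\kappa\rho e_j,\ (\beta|s|-2h)\hat s\bigr)=(-2\kappa\rho e_j,\,2\kappa h\hat s)=-2\kappa y_j .
\]
At $u_k$, using $\sum_je_j=0$ and $\alpha s=N\beta h\hat s$, it is $\alpha(s-u_k)-N\beta h\hat s=-\alpha u_k$; this includes the case $q=1$, where $s=u_1$. So the sum at $x$ is always a multiple $-\lambda_xx$, and for $\xi\in\mathcal T$
\[
\sum_{xx'\in E}\omega_{xx'}R(\xi)_{xx'}=\sum_x\Bigl\langle\xi_x,\sum_{x'}\omega_{xx'}x'\Bigr\rangle=-\sum_x\lambda_x\langle\xi_x,x\rangle=0 .\qedhere
\]
\end{proof}

The existence of the positive vector $\omega$, the \emph{stress}, says that the active pairs cannot all be shortened to first order. Its uniqueness says that they can as soon as one of them is ignored. These are the next two lemmas.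

\begin{lemma}\label{lem:rigid}
There is $\eta_1>0$ with the following property. Let $\sigma:X\to S^n$ be a map with $|\sigma(x)-gx|\le\eta_1$ for all $x$ and some $g\in O(n+1)$, and with $\langle\sigma(x),\sigma(x')\rangle\ge-c$ for all $xx'\in E$. Then $\sigma$ is the restriction of an element of $O(n+1)$.
\end{lemma}

\begin{proof}
Otherwise there are maps $\sigma_k$ that satisfy the hypotheses with $\eta_1=1/k$ but not the conclusion. Composing $\sigma_k$ with an isometry, we may assume that the function $g\mapsto\sum_x|\sigma_k(x)-gx|^2$ on $O(n+1)$ attains its minimum at the identity. Let $\xi^k_x=\sigma_k(x)-x$. Then $\xi^k\ne0$, and $\xi^k\to0$ because the minimum is at most $m/k^2$. Differentiating along $g=e^{tB}$ at $t=0$ gives $\sum_x\langle\xi^k_x,Bx\rangle=0$ for every skew $B$, that is, $\xi^k\perp\mathcal B$. From $|x+\xi_x^k|=1$ and from the hypothesis on active pairs we get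
\[
2\langle x,\xi^k_x\rangle+|\xi^k_x|^2=0,\qquad 0\le\langle\sigma_k(x),\sigma_k(x')\rangle-\langle x,x'\rangle=R(\xi^k)_{xx'}+\langle\xi_x^k,\xi^k_{x'}\rangle .
\]
Divide by $|\xi^k|$ and pass to a subsequence along which $\xi^k/|\xi^k|$ converges to a unit vector $\xi$. The quadratic terms disappear, so $\xi\in\mathcal T$, $\xi\perp\mathcal B$, and all coordinates of $R(\xi)$ are nonnegative. Since $R(\xi)\perp\omega$ and $\omega$ is positive, $R(\xi)=0$. By Lemma~\ref{lem:linear}(a), $\xi\in\mathcal B$, so $\xi$ is orthogonal to itself, which contradicts $|\xi|=1$.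
\end{proof}

Recall Gordan's theorem: if a linear subspace of $\mathbb R^k$ contains no vector with all coordinates positive, then it is orthogonal to some nonzero vector with nonnegative coordinates. (Separate the subspace from the open positive orthant by a hyperplane.)

\begin{lemma}\label{lem:shrink}
For every nonempty proper subset $F\subset X$ there are vectors $v_x\perp x$ $(x\in F)$ with $|v_x|\le1$ and $\langle v_x,x'\rangle+\langle x,v_{x'}\rangle>0$ for all active pairs $xx'$ in $F$.
\end{lemma}

\begin{proof}
Let $E_F$ be the set of active pairs in $F$. If it is empty, take $v_x=0$. Otherwise consider the projection of $R(\mathcal T)$ to $\mathbb R^{E_F}$; its coordinates depend only on the $\xi_x$ with $x\in F$. If it contains a positive vector, we rescale and are done. If not, Gordan's theorem gives a nonzero vector in $\mathbb R^E$ that is supported on $E_F$ and orthogonal to $R(\mathcal T)$. By Lemma~\ref{lem:linear}(b) it is a multiple of $\omega$, so $E_F=E$. But a point outside $F$ lies in an active pair, which is not in $E_F$.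
\end{proof}

\section{Proof of Theorem~\ref{thm:critical}}\label{sec:critical}

We keep the notation of Section~\ref{sec:config}. Chains have coefficients in $\mathbb Z/2$, so that simplices need no orientation. Let $V_*=\mathrm{VR}(S^n;r_*)$ and $d_X=\min_{x\ne x'}|x-x'|$.

\subsection{The cocycle}
The role of the spread triangles is taken by the approximate copies of $X$. Fix $0<\eta<\min(\eta_1,d_X/8)$. Let $\mathcal N$ be the family of all sets $\sigma(X)$, where $\sigma:X\to S^n$ satisfies $|\sigma(x)-gx|<\eta$ for all $x$ and some $g\in O(n+1)$; we call $\sigma$ a \emph{labeling}. For $x\ne x'$ we have $|\sigma(x)-\sigma(x')|>d_X-2\eta>6\eta$. So every member of $\mathcal N$ has $m$ points, and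
\begin{equation}\label{eq:sep}
\text{a set containing two distinct points at distance $\le6\eta$ is not in $\mathcal N$.}
\end{equation}

\begin{lemma}\label{lem:cocycle}
No simplex of $V_*$ is in $\mathcal N$. There is $r_+\in(r_*,\pi)$ such that for $r_*<r'\le r_+$ every $m$-simplex of $\mathrm{VR}(S^n;r')$ has either none or exactly two of its $(m-1)$-faces in $\mathcal N$.
\end{lemma}

\begin{proof}
A simplex of $V_*$ in $\mathcal N$ would be congruent to $X$ by Lemma~\ref{lem:rigid}, hence of diameter exactly $r_*$, which is excluded.

For the second statement we first show that some $r_+\in(r_*,\pi)$ has this property: if $\sigma$ is a labeling and $z\in S^n$ is such that $\sigma(X)\cup\{z\}$ has diameter $<r_+$, then there are $g\in O(n+1)$ and $x_1\in X$ with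
\begin{equation}\label{eq:quarter}
|\sigma(x)-gx|<\eta/4\ \text{ for all }x\in X,\qquad|z-gx_1|<\eta/4 .
\end{equation}
Otherwise there are counterexamples $(\sigma_k,z_k)$ for scales $r_k\downarrow r_*$. Applying isometries we may assume $|\sigma_k(x)-x|<\eta$, and passing to a subsequence we may assume $\sigma_k\to\sigma_\infty$ and $z_k\to z_\infty$. Then $|\sigma_\infty(x)-x|\le\eta<\eta_1$, and all products in $\sigma_\infty(X)\cup\{z_\infty\}$ are at least $-c$. By Lemma~\ref{lem:rigid}, $\sigma_\infty$ is the restriction of some $g\in O(n+1)$, and by Lemma~\ref{lem:max}, $g^{-1}z_\infty=x_1$ for some $x_1\in X$. So \eqref{eq:quarter} holds for $(\sigma_k,z_k)$ with $k$ large, a contradiction.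

Now let $\tau$ be an $m$-simplex of $\mathrm{VR}(S^n;r')$ with a face $\sigma(X)\in\mathcal N$, let $z$ be the remaining vertex, and take $g,x_1$ as in \eqref{eq:quarter}. The face $\tau\setminus\{\sigma(x_1)\}$ is in $\mathcal N$, with $z$ labeled by $x_1$. Every face other than these two contains both $z$ and $\sigma(x_1)$, which are at distance less than $\eta/2$, so it is not in $\mathcal N$ by \eqref{eq:sep}.
\end{proof}

Fix $r'\in(r_*,r_+]$ and let $V_+=\mathrm{VR}(S^n;r')$. Let $\chi:C_{m-1}(V_+)\to\mathbb Z/2$ be the homomorphism that is $1$ on simplices in $\mathcal N$ and $0$ on the others. By Lemma~\ref{lem:cocycle}, $\chi$ vanishes on $C_{m-1}(V_*)$ and on boundaries, so it induces a homomorphism $H_{m-1}(V_+,V_*)\to\mathbb Z/2$.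

\subsection{Pushing proper faces below $r_*$}
We want to replace each proper face $F$ of $X$ by a chain $w_F$ in $V_*$, compatibly with boundaries. The vertices of $w_F$ must stay close to $F$, since otherwise we could not evaluate $\chi$ on the chains that connect $F$ with $w_F$. So for $\zeta>0$ we put
\[
U_\zeta(F)=\bigcup_{x\in F}\{a\in S^n:|a-x|<\zeta\},\qquad K_\zeta(F)=\mathrm{VR}(U_\zeta(F);r_*)\subset V_*,
\]
and we call the sets in the union the \emph{clusters}. To construct $w_F$ by induction we must fill cycles of $K_\zeta(F)$. We do so by moving all clusters along the vectors of Lemma~\ref{lem:shrink} until every active pair of clusters is completely joined. The motion leaves $U_\zeta(F)$, but only by a bounded factor.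

\begin{lemma}\label{lem:push}
There are $C_0>1$ and $\zeta_*>0$ such that for every nonempty proper subset $F\subset X$ and every $\zeta>0$ with $C_0\zeta\le\zeta_*$, each finite subcomplex of $K_\zeta(F)$ is null-homotopic in $K_{C_0\zeta}(F)$. In particular, every reduced cycle of $K_\zeta(F)$ is a boundary in $K_{C_0\zeta}(F)$.
\end{lemma}

\begin{proof}
For each of the finitely many $F$ fix vectors $v_x$ as in Lemma~\ref{lem:shrink}. Choose $0<\mu\le\min(1,c,d_X)$ such that $\langle v_x,x'\rangle+\langle x,v_{x'}\rangle\ge\mu$ for all $F$ and all active pairs in $F$, and such that $\langle x,x'\rangle\ge-c+\mu$ whenever $x,x'\in X$ do not form an active pair (this includes $x=x'$). Let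
\[
C_0=2+10/\mu,\qquad\zeta_*=\mu/3,\qquad t_1=5\zeta/\mu .
\]
If $C_0\zeta\le\zeta_*$, then $2C_0\zeta<\mu$. Since $2C_0\ge24$ and $2C_0\ge20/\mu$, this gives $\zeta<\mu/24$ and $t_1<\mu/4$. In particular the clusters of radius $\zeta$ are disjoint.

For $a$ in the cluster of $x\in F$ and $0\le t\le t_1$ let $f_t(a)=(a+tv_x)/|a+tv_x|$. Radial projection to the sphere is $2$-Lipschitz outside the ball of radius $\frac12$, being twice the nearest-point projection to that ball. Hence $|f_t(a)-a|\le2t$ and $|f_t(a)-x|<\zeta+2t_1<C_0\zeta$, so $f_t$ takes values in $U_{C_0\zeta}(F)$. Let $a,b$ lie in the clusters of $x,x'$.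

\emph{Pairs that are not active.} If $xx'\notin E$, then \eqref{eq:lip} gives $\langle f_t(a),f_t(b)\rangle\ge-c+\mu-2C_0\zeta>-c$ for all $t$, with no assumption on $a,b$.

\emph{Edges over active pairs survive.} Let $xx'\in E$ and $\langle a,b\rangle>-c$. Since $\langle v_x,b\rangle+\langle a,v_{x'}\rangle\ge\mu-2\zeta$,
\[
\nu:=\langle a+tv_x,\,b+tv_{x'}\rangle>-c+t(\mu-2\zeta)-t^2\ge-c+2ct\zeta=-c\,(1-2t\zeta),
\]
where the second inequality holds because $t+2\zeta+2c\zeta\le t_1+4\zeta<\mu$. Also $|\langle a,v_x\rangle|=|\langle a-x,v_x\rangle|\le\zeta$, so $|a+tv_x|^2\ge1-2t\zeta>0$, and the same bound holds for $|b+tv_{x'}|^2$. If $\nu\ge0$, then $\langle f_t(a),f_t(b)\rangle\ge0>-c$. If $\nu<0$, then $\langle f_t(a),f_t(b)\rangle\ge\nu/(1-2t\zeta)>-c$.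

By Lemma~\ref{lem:slide}, the inclusion of a finite subcomplex $L\subset K_\zeta(F)$ into $K_{C_0\zeta}(F)$ is homotopic to $f_{t_1}$.

\emph{At time $t_1$ the image lies in a cone.} Let $p_x=f_{t_1}(x)$ and fix $x_0\in F$. We claim that $\langle f_{t_1}(a),p_{x_0}\rangle>-c$ for every $a\in U_\zeta(F)$. Let $a$ lie in the cluster of $x$. If $xx_0\notin E$, this was shown above. If $xx_0\in E$, then
\[
\langle x+t_1v_x,\,x_0+t_1v_{x_0}\rangle\ge-c+t_1\mu-t_1^2\ge-c+\tfrac12t_1\mu=-c+\tfrac52\zeta .
\]
The right side is negative, since $\zeta<c/24$, and both vectors on the left have norm at least $1$, since $v_x\perp x$ and $v_{x_0}\perp x_0$. So normalizing preserves the bound: $\langle p_x,p_{x_0}\rangle\ge-c+\frac52\zeta$. As $|f_{t_1}(a)-p_x|\le2|a-x|<2\zeta$, the claim follows. Therefore $f_{t_1}(\sigma)\cup\{p_{x_0}\}$ is a simplex of $K_{C_0\zeta}(F)$ for every simplex $\sigma$ of $L$, and $f_{t_1}$ is contiguous to a constant map.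
\end{proof}

\subsection{The relative cycle}
Each application of Lemma~\ref{lem:push} enlarges the clusters by the factor $C_0$, and we need it once for each size $|F|=2,\dots,m-1$. Put $\zeta_k=C_0^{k-1}\zeta_1$, with $\zeta_1>0$ so small that
\[
\zeta_{m-1}\le\min(\zeta_*,\eta/2)\qquad\text{and}\qquad-c-2\zeta_{m-1}>\cos r'.
\]
Below, $F$ ranges over nonempty proper subsets of $X$, and $F\setminus x$ means $F\setminus\{x\}$.

First we construct chains $w_F\in C_{|F|-1}(K_{\zeta_{|F|}}(F))$ with
\begin{equation}\label{eq:w}
w_{\{x\}}=x,\qquad\partial w_F=\sum_{x\in F}w_{F\setminus x}\quad(|F|\ge2).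
\end{equation}
By induction the right side is a chain in $K_{\zeta_{|F|-1}}(F)$. It is a reduced cycle: for $F=\{x,x'\}$ it is $x+x'$, and for $|F|\ge3$ its boundary is $\sum_x\sum_{x'\ne x}w_{F\setminus\{x,x'\}}$, in which every term occurs twice. By Lemma~\ref{lem:push} it bounds a chain $w_F$ in $K_{\zeta_{|F|}}(F)$.

Next we connect $F$ with $w_F$ inside $V_+$. Let $\Delta_F$ be the complex of all finite nonempty subsets of $U_{\zeta_{m-1}}(F)$. It is a full simplex, hence acyclic. It is a subcomplex of $V_+$, because by \eqref{eq:lip} all products of its vertices are at least $-c-2\zeta_{m-1}>\cos r'$. We construct chains $D_F\in C_{|F|}(\Delta_F)$ with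
\begin{equation}\label{eq:D}
D_{\{x\}}=0,\qquad\partial D_F=F+w_F+\sum_{x\in F}D_{F\setminus x}\quad(|F|\ge2).
\end{equation}
It is enough to see that the right side, a chain of positive degree in $\Delta_F$, is a cycle. For $F=\{x,x'\}$ its boundary is $(x+x')+(x+x')=0$. For any subset $G\subseteq X$ with $|G|\ge3$ for whose proper subsets \eqref{eq:D} holds,
\begin{equation}\label{eq:bd}
\partial\Bigl(G+\sum_{x\in G}D_{G\setminus x}\Bigr)=\sum_x(G\setminus x)+\sum_x\Bigl((G\setminus x)+w_{G\setminus x}+\sum_{x'\ne x}D_{G\setminus\{x,x'\}}\Bigr)=\sum_xw_{G\setminus x},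
\end{equation}
since the terms of the double sum occur twice. For $G=F$ this equals $\partial w_F$ by \eqref{eq:w}, so the right side of \eqref{eq:D} is a cycle.

Finally take $G=X$, which is a simplex of $V_+$ with $m\ge4$ vertices. By \eqref{eq:bd}, the chain $Y=X+\sum_{x}D_{X\setminus x}\in C_{m-1}(V_+)$ has boundary $\sum_xw_{X\setminus x}$, which lies in $V_*$. So $Y$ is a relative cycle. We have $\chi(X)=1$. A simplex occurring in $D_{X\setminus x}$ has $m$ vertices in $m-1$ clusters, so two of them are at distance less than $2\zeta_{m-1}\le\eta$, and the simplex is not in $\mathcal N$ by \eqref{eq:sep}. Hence $\chi(Y)=1$ and $H_{m-1}(V_+,V_*)\ne0$.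

\begin{proof}[End of the proof of Theorem~\ref{thm:critical}]
In the exact sequence $H_{m-1}(V_+)\to H_{m-1}(V_+,V_*)\to\tilde H_{m-2}(V_*)$ the middle group is nonzero for every $r'\in(r_*,r_+]$. If the third group vanishes, the first does not; this is the first statement. For the second, use the Hurewicz theorem: if $\tilde H_{m-2}(V_*)\ne0$, then $\operatorname{conn}V_*\le m-3$ and we take $r=r_*$; otherwise $\operatorname{conn}V_+\le m-2=n+2l-2$ and we take $r=r'<r_*+\varepsilon$.
\end{proof}

\section{Homology just above $r_n$}\label{sec:first}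

Fix $n\ge2$ and let $c_n=\frac1{n+1}$. Homology now has integer coefficients. For $\pi/2<r\le\pi$ let
\[
V=\mathrm{VR}(S^n;r),\qquad V'=\{\sigma\in V:0\notin\operatorname{conv}\sigma\},\qquad P=\{\sigma\in V:0\in\operatorname{conv}\sigma\}.
\]
Then $V'$ is a subcomplex, and $C_*(V,V')$ is free on $P$; we orient simplices by the lexicographic order on $\mathbb R^{n+1}$. The plan is as follows. The subcomplex $V'$ has the homotopy type of $S^n$. For $r$ slightly above $r_n$ every simplex in $P$ is clustered around a regular simplex, and the regular simplices that fit a given $\sigma\in P$ form a contractible subset of $M_n$. Conversely, the simplices in $P$ that fit a given small piece of $M_n$ have the homology of one $(n+1)$-cell relative to its boundary. A double complex turns these two local facts into $H_k(V,V')\cong H_{k-n-1}(M_n)$.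

\subsection{Simplices in open hemispheres}

\begin{proposition}\label{prop:hemi}
For $\pi/2<r\le\pi$ we have $V'\simeq S^n$.
\end{proposition}

\begin{proof}
For $u\in S^n$ let $H_u=\{x\in S^n:\langle x,u\rangle>0\}$. A finite set lies in some $H_u$ if and only if $0$ is not in its convex hull, so $V'=\bigcup_u\mathrm{VR}(H_u;r)$. A finite intersection of these subcomplexes is $\mathrm{VR}(A;r)$ with $A=H_{u_1}\cap\dots\cap H_{u_k}$, and it is nonempty exactly when $A$ is. We claim that $A$ and $\mathrm{VR}(A;r)$ are contractible if $A\ne\emptyset$. Then $V'$ is homotopy equivalent to the nerve of the family $(\mathrm{VR}(H_u;r))_u$ by Lemma~\ref{lem:nerve}; this is also the nerve of the open cover $(H_u)_u$ of $S^n$, which is homotopy equivalent to $S^n$ by the nerve theorem for open covers of paracompact spaces with contractible nonempty finite intersections \cite[Cor.~4G.3]{Hatcher}.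

We need a center $u\in A$ with $A\subset H_u$. Let $w$ be the point of $\operatorname{conv}\{u_1,\dots,u_k\}$ nearest to $0$. As a convex combination of the $u_i$, it has positive product with every point of $A$; so $w\ne0$ and $A\subset H_u$ for $u=w/|w|$. The nearest-point property gives $\langle w,u_i\rangle\ge|w|^2>0$, so $u\in A$.

Every $x\in H_u$ is $x=(u+\xi)/|u+\xi|$ for a unique $\xi\perp u$, depending continuously on $x$. Put $h_t(x)=(u+t\xi)/|u+t\xi|$ for $t\in[0,1]$. If $x\in A$, then $h_t(x)\in A$, because $u+t\xi=(1-t)u+t(u+\xi)$ has positive product with each $u_i$. So $h$ contracts $A$ to $u$. Let $x,x'\in A$ correspond to $\xi,\xi'$, and let $p=\langle\xi,\xi'\rangle$ and $\tau=t^2$. Then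
\[
\langle h_t(x),h_t(x')\rangle=\frac{1+\tau p}{\sqrt{(1+\tau|\xi|^2)(1+\tau|\xi'|^2)}} .
\]
If this is negative, then $\tau>0$, $p<0$, and its absolute value is
\[
\frac{|p|-1/\tau}{\sqrt{(1/\tau+|\xi|^2)(1/\tau+|\xi'|^2)}} ,
\]
whose numerator is positive and increases, and whose denominator decreases, as $\tau$ grows to $1$. Hence $\langle h_t(x),h_t(x')\rangle\ge\min(0,\langle x,x'\rangle)$. Since $\cos r<0$, edges of $\mathrm{VR}(A;r)$ remain edges for all $t$. By Lemma~\ref{lem:slide} every finite subcomplex is null-homotopic in $\mathrm{VR}(A;r)$, which is therefore contractible.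
\end{proof}

\subsection{Simplices around the origin are nearly regular}
Fix a regular simplex $X^0=\{x_0,\dots,x_{n+1}\}\subset S^n$. Thus $\langle x_i,x_j\rangle=-c_n$ and $|x_i-x_j|>\sqrt2$ for $i\ne j$, the sum of the $x_i$ is $0$, and $x_0,\dots,x_n$ is a basis of $\mathbb R^{n+1}$. Let $\Lambda$ be a constant with $\|A\|\le\Lambda\max_i|Ax_i|$ for all linear maps $A$ of $\mathbb R^{n+1}$. For a permutation $\pi$ of $\{0,\dots,n+1\}$ let $\hat\pi\in O(n+1)$ be given by $\hat\pi x_i=x_{\pi(i)}$. A transposition gives a reflection, so $\det\hat\pi=\operatorname{sgn}\pi$. Let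
\[
W=SO(n+1),\qquad\Gamma=\{\hat\pi:\pi\text{ even}\}\cong A_{n+2},\qquad M=M_n=W/\Gamma .
\]
The projection $W\to M$ is a covering with deck transformations $g\mapsto g\hat\pi$, and the coset $g\Gamma$ determines the set $gX^0$.

Write $\cos r=-\gamma$ with $\gamma=c_n+\varepsilon$; scales slightly above $r_n$ correspond to small $\varepsilon>0$. The symbol $O(\varepsilon)$ denotes a quantity bounded by $\varepsilon$ times a constant that depends only on $n$.

\begin{lemma}\label{lem:near}
There is a constant $C=C(n)$ such that for all small $\varepsilon>0$ and all $\sigma\in P$ there are $g_0\in W$ and a surjection $i:\sigma\to\{0,\dots,n+1\}$ with $|a-g_0x_{i(a)}|\le C\varepsilon$ for all $a\in\sigma$. In particular every simplex in $P$ has dimension at least $n+1$.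
\end{lemma}

\begin{proof}
By Carath\'eodory's theorem, $0=\sum_i\lambda_it_i$ with distinct points $t_i\in\sigma$, $k\le n+2$ in number, with $\lambda_i>0$ and $\sum_i\lambda_i=1$; necessarily $k\ge2$. Expanding $|\sum_i\lambda_it_i|^2=0$ and using $\sum_{i\ne j}\lambda_i\lambda_j=1-\sum_i\lambda_i^2$ gives
\begin{equation}\label{eq:expand}
\sum_{i\ne j}\lambda_i\lambda_j\bigl(\langle t_i,t_j\rangle+\gamma\bigr)=\gamma-(1+\gamma)\sum_i\lambda_i^2 .
\end{equation}
All terms on the left are positive, so
\begin{equation}\label{eq:count}
\frac1k\le\sum_i\lambda_i^2<\frac\gamma{1+\gamma}.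
\end{equation}
Hence $k>1+1/\gamma$, and for $\gamma<1/n$ this forces $k=n+2$. Index the points by $0,\dots,n+1$. Since $\frac{c_n}{1+c_n}=\frac1{n+2}$ and $x\mapsto\frac x{1+x}$ is $1$-Lipschitz on $[0,\infty)$,
\[
\sum_i\Bigl(\lambda_i-\frac1{n+2}\Bigr)^2=\sum_i\lambda_i^2-\frac1{n+2}\le\frac\gamma{1+\gamma}-\frac{c_n}{1+c_n}\le\varepsilon,
\]
so $\lambda_i\ge\frac1{2(n+2)}$ for small $\varepsilon$. The right side of \eqref{eq:expand} is at most $\gamma-\frac{1+\gamma}{n+2}=\varepsilon(1-\frac1{n+2})\le\varepsilon$. Therefore $0<\langle t_i,t_j\rangle+\gamma\le4(n+2)^2\varepsilon$, and $\langle t_i,t_j\rangle=-c_n+O(\varepsilon)$ for $i\ne j$.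

Let $L$ be the linear map with $Lx_i=t_i$ for $i\le n$. Then $\langle x_i,(L^TL-I)x_j\rangle=O(\varepsilon)$ for $i,j\le n$, so $\|L^TL-I\|=O(\varepsilon)$. Write $L=gS$ with $g\in O(n+1)$ and $S=(L^TL)^{1/2}$. Since $|s-1|\le|s^2-1|$ for $s\ge0$, we get $\|L-g\|=\|S-I\|=O(\varepsilon)$, so $|t_i-gx_i|=O(\varepsilon)$ for $i\le n$. The same holds for $i=n+1$, because $t_{n+1}$ and $gx_{n+1}$ both have product $-c_n+O(\varepsilon)$ with each vector of the basis $gx_0,\dots,gx_n$.

Now let $z\in\sigma$ be arbitrary and write $z=\sum_i\mu_igx_i$ with $\sum_i\mu_i=1$. Then $\langle z,gx_i\rangle=(1+c_n)\mu_i-c_n$. From $\langle z,t_i\rangle>-c_n-\varepsilon$ we get $\mu_i\ge-O(\varepsilon)$. From $1=|z|^2=\sum_i\mu_i\langle z,gx_i\rangle=(1+c_n)\sum_i\mu_i^2-c_n$ we get $\sum_i\mu_i^2=1$. So $|\mu_i|\le1$, and $\sum_i\mu_i(1-\mu_i)=0$ with every term at least $-O(\varepsilon)$. Hence every term is $O(\varepsilon)$, and each $\mu_i$ is within $O(\varepsilon)$ of $0$ or of $1$. As the sum is $1$, exactly one $\mu_i$ is near $1$, and $|z-gx_i|=O(\varepsilon)$ for this $i=i(z)$. For small $\varepsilon$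 we have $i(t_j)=j$, so $i$ is onto. If $\det g=1$ put $g_0=g$; otherwise put $g_0=g\hat\pi$ with $\pi$ a transposition and replace $i$ by $\pi\circ i$.
\end{proof}

\begin{remark}\label{rem:below}
If $\pi/2<r\le r_n$, then $0<\gamma\le c_n$, and \eqref{eq:count} would give $\frac1{n+2}<\frac\gamma{1+\gamma}\le\frac1{n+2}$. So $P$ is empty, and $\mathrm{VR}(S^n;r)=V'\simeq S^n$ by Proposition~\ref{prop:hemi}.
\end{remark}

We now choose the tolerance $\delta$ with which a regular simplex is said to fit a simplex in $P$. Lemma~\ref{lem:G} will need $\delta$ much larger than $\varepsilon$, and Lemma~\ref{lem:local} will need $\delta^2$ at most of the order of $\varepsilon$. So put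
\[
\delta=\sqrt{\varepsilon/8},
\]
and fix $\varepsilon>0$ so small that Lemma~\ref{lem:near} holds, $\gamma<1$, $C\varepsilon\le\delta/100$, $\delta<\frac1{10}$, $2\Lambda\delta\le\frac14$, and
\begin{equation}\label{eq:hull}
|t_i-gx_i|<\delta\ \text{ for all }i\text{ and some }g\in W\ \implies\ 0\in\operatorname{conv}\{t_0,\dots,t_{n+1}\}.
\end{equation}
The last condition holds for small $\delta$: the linear system $\sum_i\mu_ig^{-1}t_i=0$, $\sum_i\mu_i=1$ is a small perturbation of the invertible system $\sum_i\mu_ix_i=0$, $\sum_i\mu_i=1$, whose solution $\mu_i=\frac1{n+2}$ is positive.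

\begin{lemma}\label{lem:parity}
If $g,g'\in W$ and $|gx_i-g'x_{\pi(i)}|\le2\delta$ for all $i$, then $\pi$ is even.
\end{lemma}

\begin{proof}
The orthogonal map $L=g^{-1}g'\hat\pi$ satisfies $|Lx_i-x_i|\le2\delta$, so $\|L-I\|\le2\Lambda\delta<2$. Thus $-1$ is not an eigenvalue of $L$, and $\operatorname{sgn}\pi=\det L=1$.
\end{proof}

\subsection{The regular simplices that fit a given simplex}
For $\sigma\in P$ let
\[
G(\sigma)=\{g\Gamma\in M:\text{every }a\in\sigma\text{ is at distance}<\delta\text{ from the set }gX^0\},
\]
with Euclidean distance. This set is open in $M$, and $G(\tau)\subset G(\sigma)$ if $\sigma\subset\tau$.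

\begin{lemma}\label{lem:G}
For every $\sigma\in P$ the space $G(\sigma)$ is contractible.
\end{lemma}

\begin{proof}
Take $g_0$ and $i$ from Lemma~\ref{lem:near}, and let $\tilde G=\{g\in W:|a-gx_{i(a)}|<\delta\text{ for all }a\in\sigma\}$. This is an open subset of $W$ that contains $g_0$ and maps into $G(\sigma)$.

\emph{$\tilde G$ maps homeomorphically onto $G(\sigma)$.} The projection is continuous and open, so we must show that each coset $g\Gamma\in G(\sigma)$ contains exactly one element of $\tilde G$. Each $a\in\sigma$ is within $\delta$ of exactly one point of $gX^0$, since these points are more than $\sqrt2>2\delta$ apart. If $i(a)=i(a')$, then $|a-a'|\le2C\varepsilon$, so the two points of $gX^0$ are less than $2\delta+2C\varepsilon<\sqrt2$ apart and coincide. If $i(a)\ne i(a')$, then $|a-a'|>\sqrt2-2C\varepsilon>1>2\delta$, so the two points differ. As $i$ is onto, there is a unique permutation $\pi$ with $|a-gx_{\pi(i(a))}|<\delta$ for all $a$. Then $|g_0x_j-gx_{\pi(j)}|\le\delta+C\varepsilon\le2\delta$ for all $j$, so $\pi$ is even by Lemma~\ref{lem:parity}, and $g\hat\pi$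 is the unique element of $g\Gamma\cap\tilde G$.

\emph{$\tilde G$ is star-shaped in logarithmic coordinates.} Let $g\in\tilde G$. Then $|gx_j-g_0x_j|\le2\delta$ for all $j$, so $A=gg_0^{-1}$ satisfies $\|A-I\|=\|g-g_0\|\le\frac14$. The power series of the logarithm gives a real matrix $B=\log A$, continuous in $g$, with $e^B=A$ and $\|B\|\le\log\frac43<\frac12$. It is skew, because a unitary diagonalization of $A$ also diagonalizes $B$, with purely imaginary eigenvalues. We claim that $e^{tB}g_0\in\tilde G$ for $t\in[0,1]$; then $(g,t)\mapsto e^{tB}g_0$ contracts $\tilde G$ to $g_0$.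

Fix $a\in\sigma$, and let $y=g_0x_{i(a)}$, $z=z(t)=e^{tB}y$ and $b=|By|=|Bz|$. We know that $|z(0)-a|\le C\varepsilon$ and $|z(1)-a|<\delta$, and we must show $|z(t)-a|<\delta$ in between. The point is that $a$ is so close to the starting point $y$ that, once $z$ is at a distance comparable to $\delta$, it moves away from $a$ monotonically. Since $e^{sB}$ is orthogonal, $|z-y|=|\int_0^te^{sB}By\,ds|\le tb$, and in the same way $\|e^{\pm sB}-I\|\le s\|B\|$ for $s\ge0$.

If $b\le\delta/2$, then $|z-a|\le b+C\varepsilon<\delta$.

Let $b>\delta/2$. From $e^By-y-By=\int_0^1(e^{sB}-I)By\,ds$ we get $|e^By-y|\ge b(1-\frac12\|B\|)\ge\frac34b$, and $|e^By-y|\le\delta+C\varepsilon$; so $b\le\frac32\delta$. For $t\le\frac12$ this gives $|z-a|\le\frac34\delta+C\varepsilon<\delta$. For $t\in[\frac12,1]$ write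
\[
z-y=z-e^{-tB}z=\int_0^te^{-sB}Bz\,ds=tBz-\varrho,\qquad\varrho=\int_0^t(I-e^{-sB})Bz\,ds,\qquad|\varrho|\le\tfrac{t^2}2\|B\|b .
\]
Then
\[
\tfrac12\tfrac d{dt}|z-a|^2=\langle Bz,z-y\rangle+\langle Bz,y-a\rangle\ge tb^2\bigl(1-\tfrac t2\|B\|\bigr)-bC\varepsilon\ge b\bigl(\tfrac{tb}2-C\varepsilon\bigr)\ge b\bigl(\tfrac\delta8-C\varepsilon\bigr)>0 .
\]
So on $[\frac12,1]$ the distance $|z-a|$ is at most its value at $t=1$, which is less than $\delta$.
\end{proof}

\subsection{The simplices that fit a small piece of $M$}
For $h\in W$ let $N_h=\{g\in W:\|g-h\|<\delta/20\}$, and let $O_h\subset M$ be its image. The projection $N_h\to O_h$ is a homeomorphism: it is open, and if $g,g\hat\pi\in N_h$, then $\|\hat\pi-I\|<\delta/10<\sqrt2$, so $\pi=1$. Call a singular simplex of $M$ \emph{small} if its image lies in some $O_h$. A small simplex $s$ has a lift to $W$ with image in $N_h$; every other lift is obtained from it by right multiplication with some $\hat\pi\in\Gamma$ and has image in $N_{h\hat\pi}$. Let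
\[
P_s=\{\sigma\in P:\operatorname{im}s\subset G(\sigma)\}.
\]
If $\sigma\in P_s$ and a face $\sigma'$ of $\sigma$ is in $P$, then $\sigma'\in P_s$, since $G(\sigma)\subset G(\sigma')$. So $P_s$ spans a subcomplex $C_*(P_s)$ of $C_*(V,V')$. For the $j$th face $d_js$ of $s$ we have $P_s\subset P_{d_js}$.

\begin{lemma}\label{lem:local}
For every small singular simplex $s$, the group $H_p(C_*(P_s))$ is infinite cyclic for $p=n+1$ and zero otherwise. There are generators $e_s\in H_{n+1}(C_*(P_s))$ such that the inclusions $C_*(P_s)\subset C_*(P_{d_js})$ send $e_s$ to $e_{d_js}$.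
\end{lemma}

\begin{proof}
Choose a lift of $s$ with image $S\subset N_h$, and let
\[
\Omega_i=\{x\in S^n:|x-gx_i|<\delta\text{ for all }g\in S\},\qquad0\le i\le n+1 .
\]
These sets are disjoint and have Euclidean diameter at most $2\delta$, and $y_i:=hx_i\in\Omega_i$. For $I\subset\{0,\dots,n+1\}$ let $K_I=\mathrm{VR}(\bigcup_{i\in I}\Omega_i;r)$. Let $K$ be this complex for the full index set, and let $K'\subset K$ consist of the simplices that miss some $\Omega_i$.

\emph{Step 1: $P_s$ is the set of simplices of $K$ not in $K'$.} Let $\sigma\in P_s$ and $a\in\sigma$. For each $g\in S$ the point $a$ is within $\delta$ of some $gx_i$. The index does not depend on $g$: if also $|a-g'x_j|<\delta$ with $g'\in S$, then $|gx_i-gx_j|<2\delta+\delta/10<\sqrt2$, so $i=j$. Hence $\sigma\in K$. By Lemma~\ref{lem:near}, $\sigma$ contains $n+2$ points with mutual distances larger than $1>2\delta$; they lie in different $\Omega_i$, so $\sigma\notin K'$. Conversely, a simplex $\sigma$ of $K$ that meets every $\Omega_i$ is in $P$ by \eqref{eq:hull}, and $\operatorname{im}s\subset G(\sigma)$ by the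 definition of the $\Omega_i$. A face of $\sigma\in P_s$ is in $P$ exactly when it is in $P_s$, so the differentials agree and $C_*(P_s)=C_*(K,K')$.

\emph{Step 2: $K_I$ is contractible for $I\ne\emptyset$.} We slide each $\Omega_i$ to $y_i$. For $a\in\Omega_i$ and $\theta\in[0,1]$ let $a_\theta=\theta a+(1-\theta)y_i$ and $f_\theta(a)=a_\theta/|a_\theta|$. The set $\Omega_i$ is defined by the inequalities $\langle x,gx_i\rangle>1-\delta^2/2$, $g\in S$. They hold for $a_\theta$ by linearity, and then for $f_\theta(a)$ because $0<|a_\theta|\le1$ and $1-\delta^2/2>0$. So $f_\theta(a)\in\Omega_i$. Two points of the same $\Omega_i$ have positive product, so only edges $\{a,b\}$ with $a\in\Omega_i$, $b\in\Omega_j$, $i\ne j$, need attention. Let $u=a-y_i$ and $v=b-y_j$, so $|u|,|v|<2\delta$. Expanding $\langle y_i+\theta u,y_j+\theta v\rangle$ and eliminating the terms linear in $u,v$ with the case $\theta=1$ gives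
\[
\langle a_\theta,b_\theta\rangle=\theta\langle a,b\rangle-(1-\theta)c_n-\theta(1-\theta)\langle u,v\rangle ,
\]
and the same expansion gives $|a_\theta|^2=1-\theta(1-\theta)|u|^2$ and $|b_\theta|^2=1-\theta(1-\theta)|v|^2$. So $|a_\theta||b_\theta|\ge1-4\theta(1-\theta)\delta^2$. For $\theta>0$, using $\langle a,b\rangle>-\gamma$ and $1+\gamma<2$,
\begin{align*}
\langle a_\theta,b_\theta\rangle+\gamma|a_\theta||b_\theta|&>-\theta\gamma-(1-\theta)c_n+\gamma-4\theta(1-\theta)\delta^2(1+\gamma)\\
&=(1-\theta)\bigl[\varepsilon-4\theta\delta^2(1+\gamma)\bigr]\ge(1-\theta)(\varepsilon-8\delta^2)=0 ,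
\end{align*}
and for $\theta=0$ the left side is $\varepsilon>0$. So $\langle f_\theta(a),f_\theta(b)\rangle>-\gamma$ for all $\theta$: the loss caused by normalizing is of order $\delta^2$, and it is paid for by the slack $\varepsilon$ of the regular simplex. By Lemma~\ref{lem:slide}, the inclusion of a finite subcomplex of $K_I$ is homotopic to $f_0$, which maps into the simplex $\{y_i\}_{i\in I}$ of $K_I$.

\emph{Step 3: homology.} The complex $K'$ is the union of the $n+2$ subcomplexes $K_{\{0,\dots,n+1\}\setminus\{i\}}$. The intersection of those with $i\in J$ is $K_I$, where $I$ is the complement of $J$; it is contractible unless $J$ is everything, and then it is empty. By Lemma~\ref{lem:nerve}, $K'\simeq\partial\Delta^{n+1}\cong S^n$, where $\Delta^{n+1}$ is the simplex on $\{0,\dots,n+1\}$. Since $K$ is contractible, $H_p(K,K')\cong\tilde H_{p-1}(S^n)$.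

\emph{Step 4: generators.} The map $\lambda$ that sends $\Omega_i$ to $i$ is a simplicial map $(K,K')\to(\Delta^{n+1},\partial\Delta^{n+1})$. It sends the boundary of the simplex $\{y_0,\dots,y_{n+1}\}$, a cycle in $K'$, to a fundamental cycle of $\partial\Delta^{n+1}$. So $\lambda_*:H_n(K')\to H_n(\partial\Delta^{n+1})$ is a surjection between infinite cyclic groups, hence an isomorphism. Since $K$ and $\Delta^{n+1}$ are contractible, $\lambda_*:H_{n+1}(K,K')\to H_{n+1}(\Delta^{n+1},\partial\Delta^{n+1})$ is an isomorphism too. Let $e_s$ be the preimage of the class of the oriented simplex $[0,\dots,n+1]$. Replacing the lift by its product with $\hat\pi\in\Gamma$ replaces $\Omega_i$ by $\Omega_{\pi(i)}$ and $\lambda$ by $\pi^{-1}\circ\lambda$. As $\pi$ is even, it preserves the class of $[0,\dots,n+1]$, so $e_s$ does not depend on the lift. For $d_js$ use the restriction of the lift of $s$. Its image is contained in $S$, so its sets $\Omega_i$ contain those of $s$, its map $\lambda$ extends that of $s$, and $e_s$ is sent to $e_{d_js}$.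
\end{proof}

Step 4 is where it matters that the rotations of a regular simplex induce only even permutations: the cells are oriented consistently over $M$, and the homology of $M$ appears with untwisted coefficients.

\subsection{The double complex}
We recall the algebraic fact to be used. Let $T_{p,q}$ ($p,q\ge0$) be abelian groups with commuting differentials $\partial':T_{p,q}\to T_{p-1,q}$ and $\partial'':T_{p,q}\to T_{p,q-1}$, and let $\operatorname{Tot}T$ be the complex $\bigoplus_{p+q=k}T_{p,q}$ with differential $\partial'+(-1)^p\partial''$. If the homology with respect to $\partial'$ vanishes for $p\ne p_0$, then $H_k(\operatorname{Tot}T)$ is the homology in degree $q=k-p_0$ of the complex $q\mapsto H_{p_0}(T_{*,q},\partial')$ with the differential induced by $\partial''$. The same holds with the roles of the two directions exchanged. This is the collapse of the two spectral sequences of a first-quadrant double complex.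

\begin{proposition}\label{prop:rel}
$H_k(V,V')\cong H_{k-n-1}(M)$ for all $k$.
\end{proposition}

\begin{proof}
Let $T_{p,q}$ be the free abelian group on pairs $(\sigma,s)$, where $\sigma\in P$ has dimension $p$ and $s$ is a small singular $q$-simplex with image in $G(\sigma)$. Let $\partial'$ act on $\sigma$ as the differential of $C_*(V,V')$; this is defined because $G(\sigma)\subset G(\sigma')$ for faces $\sigma'\in P$. Let $\partial''(\sigma,s)=\sum_j(-1)^j(\sigma,d_js)$. For open $U\subset M$ let $S^{\mathrm{sm}}_*(U)$ be the complex generated by the small singular simplices in $U$. It computes $H_*(U)$, by the theorem on chains subordinate to an open cover \cite[Prop.~2.21]{Hatcher} applied to the cover $(O_h\cap U)_h$.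

For fixed $\sigma$, the pairs $(\sigma,s)$ with $\partial''$ form the complex $S_*^{\mathrm{sm}}(G(\sigma))$. By Lemma~\ref{lem:G} its homology is $\mathbb Z$ in degree $q=0$, through the augmentation, and zero otherwise. So the $\partial''$-homology of $T$ is concentrated in $q=0$, where $(\sigma,s)\mapsto\sigma$ identifies it, with the differential induced by $\partial'$, with $C_*(V,V')$. Hence $H_k(\operatorname{Tot}T)\cong H_k(V,V')$.

For fixed $s$, the pairs $(\sigma,s)$ with $\partial'$ form the complex $C_*(P_s)$. By Lemma~\ref{lem:local} the $\partial'$-homology of $T$ is concentrated in $p=n+1$, where it is free on the classes $e_s$, and $\partial''$ induces $e_s\mapsto\sum_j(-1)^je_{d_js}$. This is the complex $S_*^{\mathrm{sm}}(M)$, so $H_k(\operatorname{Tot}T)\cong H_{k-n-1}(M)$.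
\end{proof}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:first}]
By Lemma~\ref{lem:near}, $V$ and $V'$ have the same $n$-skeleton. Since $n\ge2$, connectedness and the fundamental group depend only on it, so $V$ is simply connected by Proposition~\ref{prop:hemi}.

Since $M$ is connected, $H_{n+1}(V,V')\cong H_0(M)=\mathbb Z$. We show that the connecting map $H_{n+1}(V,V')\to H_n(V')\cong\mathbb Z$ is an isomorphism. The simplex $X^0$ is in $P$, and its proper faces are in $V'$ for reasons of dimension; so it is a relative cycle, and its class is sent to $[\partial X^0]$. Extending the inclusion of the vertices affinely over each simplex gives a map $V'\to\mathbb R^{n+1}\setminus\{0\}$; let $\phi:V'\to S^n$ be its composition with radial projection. The origin is an interior point of $\operatorname{conv}X^0$, so $\phi$ maps the boundary of the simplex $X^0$ homeomorphically onto $S^n$, and $\phi_*[\partial X^0]$ generates $H_n(S^n)$. Thus $\phi_*:H_n(V')\to H_n(S^n)$ is a surjection between infinite cyclic groups, hence an isomorphism, and $[\partial X^0]$ generates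 $H_n(V')$. So the connecting map is also a surjection between infinite cyclic groups, hence an isomorphism.

Now use the exact sequence of the pair $(V,V')$, with $\tilde H_j(V')=0$ for $j\ne n$ and $H_j(V,V')=0$ for $j\le n$. For $j<n$ it gives $\tilde H_j(V)=0$. The isomorphism just proved gives $H_n(V)=H_{n+1}(V)=0$. For $j\ge n+2$ it gives $H_j(V)\cong H_j(V,V')\cong H_{j-n-1}(M)$. Since $\tilde H_i(M)=0$ for $i\le0$, this is the assertion.
\end{proof}

\section{Low-degree homology of $SO(n+1)/A_{n+2}$}\label{sec:Mn}

Since $V$ is simply connected, the Hurewicz theorem and the first statement of Theorem~\ref{thm:first} give $\operatorname{conn}V=n+k$, where $k$ is the first degree with $\tilde H_k(M_n)\ne0$. So the following proposition completes the proof of Theorem~\ref{thm:first}.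

\begin{proposition}\label{prop:Mn}
We have $H_1(M_2)\cong\mathbb Z/3$ and $H_1(M_n)=0$ for $n\ge3$. We have $H_2(M_n)\cong\mathbb Z/3$ for $n=4,5$ and $H_2(M_n)=0$ for $n=3$ and $n\ge6$. For all $n\ge2$ we have $H_3(M_n)\ne0$.
\end{proposition}

\begin{proof}
\emph{Reduction to a finite group.} For $n\ge2$ the universal cover of $SO(n+1)$ is the double cover $\mathrm{Spin}(n+1)$, with central kernel $\{\pm1\}$. Let $\tilde\Gamma$ be the preimage of $\Gamma$, a central extension of $A_{n+2}$ by $\{\pm1\}$. Then $M_n=\mathrm{Spin}(n+1)/\tilde\Gamma$, so $\pi_1(M_n)=\tilde\Gamma$, and $\pi_2(M_n)=0$ because $\pi_2$ of a Lie group vanishes. Hence $H_1(M_n)$ is the abelianization of $\tilde\Gamma$, and Hopf's exact sequence $\pi_2(Z)\to H_2(Z)\to H_2(\pi_1(Z))\to0$ for a connected CW complex $Z$ gives $H_2(M_n)\cong H_2(\tilde\Gamma)$.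

\emph{Degree one.} The commutator subgroup $D$ of $\tilde\Gamma$ maps onto the commutator subgroup of $A_{n+2}$. The latter is the Klein four-group for $n=2$ and all of $A_{n+2}$ for $n\ge3$; in both cases it contains $\pi=(0\,1)(2\,3)$. The map $\hat\pi$ is the product of the reflections in the hyperplanes orthogonal to $x_0-x_1$ and to $x_2-x_3$, and these two vectors are orthogonal. In the Clifford algebra, where unit vectors $f$ all have the same square $f^2=\pm1$ and orthogonal vectors anticommute, the lifts of $\hat\pi$ are $\pm f_1f_2$ with $f_1,f_2$ the corresponding unit vectors, and $(\pm f_1f_2)^2=-f_1^2f_2^2=-1$. One of the lifts lies in $D$, so $-1\in D$, and $\tilde\Gamma/D$ is the abelianization of $A_{n+2}$. This is $\mathbb Z/3$ for $n=2$, where $\tilde\Gamma$ is the binary tetrahedral group, and $0$ for $n\ge3$.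

\emph{Degree two, $n\ge3$.} We recall from \cite[\S6.9]{Weibel}: a central extension $U\to G$ is \emph{universal} if it maps to every central extension of $G$ by a unique homomorphism over $G$; a perfect group $G$ has a universal central extension, and its kernel is $H_2(G)$; a central extension $U\to G$ is universal if and only if $H_1(U)=H_2(U)=0$. Let $U\to A_{n+2}$ be universal and let $\varphi:U\to\tilde\Gamma$ be the homomorphism over $A_{n+2}$. Then $\tilde\Gamma=\varphi(U)\cdot\{\pm1\}$ with $\{\pm1\}$ central, so $\tilde\Gamma=[\tilde\Gamma,\tilde\Gamma]=[\varphi(U),\varphi(U)]\subset\varphi(U)$, and $\varphi$ is onto. Its kernel lies in the kernel $H_2(A_{n+2})$ of $U\to A_{n+2}$, so it is central. By the criterion, $\varphi$ is the universal central extension of the perfect group $\tilde\Gamma$, and $H_2(\tilde\Gamma)\cong\ker\varphi$. Since $\varphi$ is onto, it maps $H_2(A_{n+2})$ onto $\{\pm1\}$, so $\ker\varphi$ has index $2$ in $H_2(A_{n+2})$. By Schur (1911), $H_2(A_k;\mathbb Z)$ is $\mathbb Z/2$ for $k=5$ and $k\ge8$, and $\mathbb Z/6$ for $k=6,7$. The subgroups of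 index $2$ are $0$ and $\mathbb Z/3$.

\emph{Degree three.} For the finite regular covering $W\to M_n$ the transfer identifies $H_3(M_n;\mathbb Q)$ with the coinvariants of $\Gamma$ on $H_3(W;\mathbb Q)$. The deck transformations are right translations in the connected group $W$, so they are homotopic to the identity, and $H_3(M_n;\mathbb Q)\cong H_3(W;\mathbb Q)$. On a compact connected Lie group with a bi-invariant metric the bi-invariant forms are harmonic, and a nonzero harmonic form is not exact. The trilinear form $(x,y,z)\mapsto\operatorname{tr}([x,y]z)$ on skew matrices is alternating and invariant under conjugation, so it defines a bi-invariant $3$-form on $W$. It is nonzero: for $n+1\ge3$ there are skew matrices with $z=[x,y]\ne0$, and then $\operatorname{tr}(z^2)=-\operatorname{tr}(z^Tz)<0$. So $H^3(W;\mathbb R)\ne0$, hence $H_3(M_n;\mathbb Q)\neq0$ and $H_3(M_n)\ne0$.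
\end{proof}

\begin{remark}\label{rem:three}
For $n=3$ the vanishing of $H_2(\tilde\Gamma)$ can be seen without Schur's theorem. Identify $\mathrm{Spin}(4)$ with $S^3\times S^3$, acting on the quaternions by $x\mapsto pxq^{-1}$, so that $-1=(-1,-1)$. The kernel of the first projection $\tilde\Gamma\to S^3$ is a normal subgroup that does not contain $-1$, so it is isomorphic to its image in $A_5$, a normal subgroup of a simple group. If the image were $A_5$, the kernel would have index $2$ in the perfect group $\tilde\Gamma$, which is impossible; so the kernel is trivial. Thus $\tilde\Gamma$ acts freely on $S^3$ by left multiplication, the quotient is a closed orientable $3$-manifold with $\pi_2=0$, and Hopf's sequence and Poincar\'e duality give $H_2(\tilde\Gamma)\cong H_2(S^3/\tilde\Gamma)\cong H^1(S^3/\tilde\Gamma)=\operatorname{Hom}(\tilde\Gamma,\mathbb Z)=0$.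
\end{remark}

\begin{thebibliography}{9}

\bibitem{AA}
Adamaszek and Adams, \emph{The Vietoris--Rips complexes of a circle}, Pacific J. Math., 2017.

\bibitem{Adams}
Henry Adams, joint with Johnathan Bush and Ziga Virk, \emph{Connectivity of Vietoris--Rips complexes of spheres},
\texttt{http://people.clas.ufl.edu/henry-adams/files/}\allowbreak\texttt{ConnectivityOfVietorisRipsComplexesOfSpheres.pdf}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Weibel}
Weibel, \emph{An Introduction to Homological Algebra}.

\end{thebibliography}
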